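\title{Register Minimization for Streaming String Transducers Is Undecidable}

\begin{abstract}
A streaming string transducer reads its input once, from left to right, and assembles its output in finitely many string registers that are updated by concatenation, without copying. We show that it is undecidable whether a given transducer is equivalent to one with at most $k$ registers. This holds for every fixed $k\ge 18$, over all input and output alphabets with at least two letters, and for input transducers with exactly $k+1$ registers; the problem is then $\Sigma^0_1$-complete. In the proof the input word drives a counter machine with lossy decrements. A transducer with $k$ registers must keep the counters in its finite state for as long as the input respects the rules of the machine, while a violation of the rules makes two possible outputs coincide and lets the transducer switch to a cheaper way of storing its data. Hence $k$ registers suffice exactly when the counters are bounded.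
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{Streaming string transducers}

Fix a finite input alphabet $\Sigma$ and a finite output alphabet $\Gamma$. A (deterministic, copyless) \emph{streaming string transducer}, or SST, is a tuple $\mathcal A=(Q,\Sigma,\Gamma,\mathcal R,q_0,\delta,\rho,F)$ consisting of
\begin{itemize}
\item a finite set $Q$ of states with an initial state $q_0$ and a transition function $\delta\colon Q\times\Sigma\to Q$;
\item a finite set $\mathcal R$ of registers, each holding a word over $\Gamma$ and initialized to the empty word $\varepsilon$;
\item an update function $\rho\colon Q\times\Sigma\times\mathcal R\to(\mathcal R\cup\Gamma)^*$;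
\item a partial output function $F\colon Q\rightharpoonup(\mathcal R\cup\Gamma)^*$.
\end{itemize}
On reading $\sigma$ in state $q$, the transducer moves to $\delta(q,\sigma)$ and updates all registers simultaneously: $X$ receives the word obtained from $\rho(q,\sigma,X)$ by replacing every register name with the current content of that register. We write such an update as $X:=\rho(q,\sigma,X)$. If the run on an input $w$ ends in a state $q$ where $F(q)$ is defined, the output is $F(q)$ evaluated on the current contents; otherwise the output is undefined. \emph{Copylessness} is the requirement that, for all $q$ and $\sigma$, each register occurs at most once in total among the strings $\rho(q,\sigma,X)$, $X\in\mathcal R$, and at most once in each $F(q)$.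

Thus $\mathcal A$ defines a partial function $[\![\mathcal A]\!]\colon\Sigma^*\rightharpoonup\Gamma^*$, and two SSTs are \emph{equivalent} if they define the same partial function. The functions definable by SSTs are exactly the regular string transformations. For $\Sigma=\Gamma$, the reversal of $w$ is computed with one state and one register, by $X:=\sigma X$. The square $ww$ is computed with two registers, by $X:=X\sigma$, $Y:=Y\sigma$ and output $XY$. The output $XX$ is not allowed: a second copy of a long word has to be written in a register of its own while the word is being read. Note also that the transition function never looks at the registers, so an SST cannot test their contents.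

\subsection{Register minimization}

The number of registers measures how many unbounded pieces of the future output are kept apart at one time, and it is natural to ask how few will do.

\medskip
\noindent\textbf{Register minimization problem.} \emph{Given an SST $\mathcal A$ and a natural number $k$, decide whether some SST with at most $k$ registers is equivalent to $\mathcal A$.}
\medskip

The problem is posed as open in \cite{thesis}. A counterpart for cost functions has a partial positive answer. Regular cost functions are those implemented by streaming string-to-term transducers; over cost domains such as $(\mathbb Z,\min,+)$ there are equivalent models working on concrete values, the cost register automata; and register minimization has been solved for the class of additive cost register automata.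

Equivalence of SSTs is decidable \cite{AC}, so one can list all SSTs with at most $k$ registers and test each against $\mathcal A$. When the states of a finite automaton are minimized, such a search ends because there are finitely many candidates. Here it need not end: the number of states of the candidate is unrestricted, and states can be traded for registers. The case $k=0$ shows the trade.

\begin{example}[bounded words move into the state]\label{ex:zero}
An SST $\mathcal A$ is equivalent to an SST without registers if and only if $[\![\mathcal A]\!]$ has finite range. Without registers every output is one of the constants $F(q)$. Conversely, let $N$ bound the length of all outputs. Simulate $\mathcal A$ while recording in the state, for each register, either its content, if that has length at most $N$, or the mark ``long''. This record can be maintained, since a concatenation with a long factor is long. An output has length at most $N$, so it involves no long register and is a constant determined by the state.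
\end{example}

The number of states that pay for the removed registers grows with $N$. One would guess that this price can always be bounded computably in terms of $\mathcal A$, as it can in many questions about finite-state devices, and such a bound would make the search terminate. The guess is wrong.

\begin{theorem}\label{thm:main}
Let $|\Sigma|,|\Gamma|\ge 2$ and $k\ge 18$. The following problem is undecidable, and in fact $\Sigma^0_1$-complete: given an SST $\mathcal A$ with $k+1$ registers over $\Sigma,\Gamma$, is there an equivalent SST with at most $k$ registers?
\end{theorem}

A decision problem is in $\Sigma^0_1$ if its positive instances can be enumerated by an algorithm, and it is $\Sigma^0_1$-complete if moreover every problem in $\Sigma^0_1$ reduces to it by a computable map that preserves the answer. Such a problem is undecidable, and its negative instances cannot be enumerated. By Theorem~\ref{thm:main} the register minimization problem is undecidable, with $k$ part of the input or with any fixed $k\ge18$.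

Two external facts are used: the undecidability of halting for deterministic two-counter machines started with zero counters \cite{Minsky}, and, only for membership in $\Sigma^0_1$ and for Remark~\ref{rem:size}, the decidability of SST equivalence \cite{AC}.

\section{Two gadgets and the plan of the proof}\label{sec:idea}

Example~\ref{ex:zero} is one way of saving a register. The proof combines it with two others. In both examples below an input ends with a \emph{query letter}, written in square brackets, that selects the output; all other inputs have undefined output.

\begin{example}[a coincidence saves a register]\label{ex:hit}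
Fix $e,v\in\mathbb N$ and consider the function
\[
\omega^j[Y_1]\mapsto b^ja^e\bar b^j,\qquad \omega^j[Y_2]\mapsto b^ja^v\bar b^j\qquad(j\ge0).
\]
Two registers always suffice: on $\omega$ do $L:=Lb$, $R:=R\bar b$, and output $La^eR$ or $La^vR$. If $e=v$, one register suffices: on the first $\omega$ do $Y:=ba^e\bar b$, on each later one $Y:=bY\bar b$, and answer both queries with $Y$ (with the constant $a^e$ if $j=0$). If $e\ne v$, one register does not suffice. Indeed, take an SST with one register, let $c$ bound the number of output symbols in each update and each output string, let $j>2c$, and let $K$ be the content of the register after $\omega^j$. The output on $\omega^j[Y_1]$ has length above $2c$, so it is $K$ with at most $2c<j$ symbols added at the two ends. Hence $K=b^ia^e\bar b^{i'}$ with $i,i'\ge1$. The query $[Y_2]$ gives in the same way that $K$ contains exactly $v$ letters $a$, so $e=v$.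
\end{example}

\begin{example}[two storage schemes]\label{ex:schemes}
Consider the function
\[
\xi^m\zeta^{m'}\gamma^h[W_l]\mapsto x^m\,d_l^{\,h}\,z^{m'}\qquad(l=1,2).
\]
Four registers can hold $x^m$, $z^{m'}$, $d_1^{\,h}$, $d_2^{\,h}$. Three registers suffice, in two different ways.
\emph{Scheme $\mathsf X$} writes $x^m$ twice, in $G_1$ and $G_2$, and $z^{m'}$ once, in $Z$; on $\gamma$ it does $G_l:=G_ld_l$, and it outputs $G_lZ$.
\emph{Scheme $\mathsf Z$} writes $x^m$ once, in $X$, and $z^{m'}$ twice, in $K_1$ and $K_2$; on $\gamma$ it does $K_l:=d_lK_l$, and it outputs $XK_l$.
In both schemes the second copy is written before the first $\gamma$ arrives. Lemma~\ref{lem:audit} will show that, with three registers available, one of the two duplications cannot be avoided.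
\end{example}

We describe the plan for even $k=2g+4$. The function to be constructed maintains $g$ long words $X_1,\dots,X_g$ and one long word $Z$. The input may at any time choose an index $i$ and start an \emph{audit}, in which Example~\ref{ex:schemes} is played with $X_i$ and $Z$ while $k-3$ unrelated words are written and may be queried. A transducer with $k$ registers then has three registers for the example, so it must have prepared one of the two schemes. Being ready for every $i$ costs $2g+1$ registers in scheme $\mathsf X$ and only $g+2$ in scheme $\mathsf Z$. An initial stage forces the expensive scheme $\mathsf X$ with a single copy of $Z$.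

The word $Z$ is renewed from time to time: during a \emph{window} a new word $Z'$ is written, and it replaces $Z$ when the window ends. This is the chance to change scheme, by writing $Z'$ twice. Until the window ends an audit of the old $Z$ may come, so the $2g+1$ registers of scheme $\mathsf X$ stay occupied. In the same window Example~\ref{ex:hit} is played, and the budget is
\[
\begin{array}{ll}
e\ne v: & (2g+1)+\underbrace{1}_{Z'}+\underbrace{2}_{L,\,R}=k,\\[3ex]
e=v: & (2g+1)+\underbrace{2}_{Z',\,Z''}+\underbrace{1}_{Y}=k.
\end{array}
\]
The second copy of $Z'$ fits exactly when $e=v$.

Finally, $e$ and $v$ are values of counters of a machine $\mathcal L$ whose run is spelled out by the input, and the word $a^v$ may be queried as well. In the first line of the budget no register is left for $a^v$. So before the first coincidence the counters have to be kept in the state, as in Example~\ref{ex:zero}, which is possible only if they are bounded. After the first coincidence scheme $\mathsf Z$ leaves room to store them in registers. We arrange that a coincidence happens exactly when the input breaks a rule of $\mathcal L$. Then $k$ registers suffice if and only if the counters are bounded over all rule-respecting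 runs of $\mathcal L$.

Which rules can be policed by coincidences? An SST can append a letter to $V=a^v$ or empty it, but it can neither delete one letter nor test for emptiness. It can imitate a decrement by building a new word $E=a^e$ for $e=0,1,2,\dots$ and replacing $V$ with $E$ when the input says so. If $e$ reaches $v$, the coincidence $e=v$ exposes the error. If the input stops early, nothing is exposed. So the decrements of $\mathcal L$ may lose more than one unit, and resets take the place of zero tests. Section~\ref{sec:lossy} shows that boundedness for such machines still encodes halting. Section~\ref{sec:function} defines the function, Sections~\ref{sec:upper} and~\ref{sec:lower} prove the upper and the lower bound on its number of registers, and Section~\ref{sec:proof} completes the proof.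

\section{Counter machines with lossy decrements}\label{sec:lossy}

A \emph{deterministic counter machine} has finitely many counters $c_j$ with values in $\mathbb N$, initially $0$, and finitely many labels, one of them initial. Each label $\ell$ carries one instruction: an increment ``$c_j:=c_j+1$; goto $\ell'$'', a test ``if $c_j=0$ goto $\ell'$, else $c_j:=c_j-1$ and goto $\ell''$'', or ``halt''. Halting is undecidable for machines with two counters \cite{Minsky}; the proof is an effective simulation of Turing machines, so the problem is $\Sigma^0_1$-complete.

Given a two-counter machine $M_0$, insert an increment of a third counter before every instruction. The resulting machine $M$ has counters $c_1,c_2,c_3$, its initial label $\ell_0$ carries an increment, and it halts if and only if $M_0$ halts. If $M$ does not halt, then $c_3$, and hence $\sum_jc_j$, is unbounded along its run.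

A \emph{lossy machine} $\mathcal L$ has finitely many control states, counter values $v=(v_1,\dots,v_4)\in\mathbb N^4$ and, for each control state $p$, one instruction:
\begin{itemize}
\item $\mathrm{inc}(r,p')$: set $v_r:=v_r+1$ and go to $p'$;
\item $\mathrm{dec}(r,p')$: requires $v_r\ge1$; replace $v_r$ with \emph{any} value $u$, $0\le u<v_r$, and go to $p'$;
\item $\mathrm{res}(r,p')$: set $v_r:=0$ and go to $p'$;
\item $\mathrm{br}(p',p'')$: go to $p'$ or to $p''$;
\item $\mathrm{halt}$: no successor.
\end{itemize}
A lossy simulation of $M$ can leave the true run of $M$ and might then grow without bound even if $M$ halts. To prevent this we give the simulation a budget. Counters $1,2,3$ stand for $c_1,c_2,c_3$, and counter $4$ holds the free space: an increment takes a unit from it and a decrement returns one. When the space is used up, an overflow routine $O$ moves everything back to counter $4$, adds one unit and restarts. Losses only shrink the budget. The machine $\mathcal L=\mathcal L_M$ has the following control states.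
\begin{itemize}
\item For an increment $\ell$: ``$c_j:=c_j+1$; goto $\ell'$'':
\[\ell\colon\mathrm{br}(\ell^A,O),\qquad \ell^A\colon\mathrm{dec}(4,\ell^{A'}),\qquad \ell^{A'}\colon\mathrm{inc}(j,\ell').\]
\item For a test $\ell$: ``if $c_j=0$ goto $\ell'$, else $c_j:=c_j-1$ and goto $\ell''$'':
\[\ell\colon\mathrm{br}(\ell^Z,\ell^D),\quad \ell^Z\colon\mathrm{res}(j,\ell'),\quad \ell^D\colon\mathrm{dec}(j,\ell^{D'}),\quad \ell^{D'}\colon\mathrm{inc}(4,\ell'').\]
\item For a label $\ell$ carrying ``halt'': $\ell\colon\mathrm{halt}$.
\item The overflow routine: $O\colon\mathrm{res}(4,O_1)$; for $j=1,2,3$,
\[O_j\colon\mathrm{br}(O_j^a,O_j^c),\quad O_j^a\colon\mathrm{dec}(j,O_j^b),\quad O_j^b\colon\mathrm{inc}(4,O_j),\quad O_j^c\colon\mathrm{res}(j,O_{j+1});\]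
and finally $O_4\colon\mathrm{inc}(4,\ell_0)$.
\end{itemize}
The initial configuration is $(\ell_0,(0,0,0,0))$. The reset at $O$ punishes a premature overflow. If $M$ increments $c_3$ once and halts, the overflow routine leads from $(\ell_0,(0,0,0,0))$ to $(\ell_0,(0,0,0,1))$ and from there back to the same configuration; without the reset it would raise $v_4$ at every round.

\begin{lemma}\label{lem:lossy}
\begin{enumerate}
\item[(a)] If $M$ halts, there is $N^*$ such that $v_1+\dots+v_4\le N^*$ in every reachable configuration $(p,v)$ of $\mathcal L$; so the set of reachable configurations is finite.
\item[(b)] If $M$ does not halt, then for every $N$ a configuration $(p,v)$ is reachable in which $p$ is of kind $\mathrm{dec}(r,\cdot)$ and $v_r\ge N$.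
\end{enumerate}
\end{lemma}

\begin{proof}
Cut a run of $\mathcal L$ after each execution of $O_4$ and call the pieces \emph{phases}, numbered $0,1,2,\dots$. The way to $O_4$ passes through $O_1^c,O_2^c,O_3^c$, and the overflow routine increments only counter $4$. So phase $t$ starts in $(\ell_0,(0,0,0,N_t))$ for some $N_t$, with $N_0=0$. Let $S=v_1+\dots+v_4$. The inc states other than $O_4$ are $\ell^{A'}$, $\ell^{D'}$ and $O_j^b$. Each can be entered only from the dec state $\ell^A$, $\ell^D$ or $O_j^a$, and each dec state leads to such an inc state. A dec step lowers $S$ by at least $1$, the inc step after it raises $S$ by $1$, and res and br steps do not raise $S$. Therefore $S\le N_t$ throughout phase $t$ until $O_4$ is executed.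

Call a step \emph{exact} unless it is a dec step lowering its counter by more than $1$ or a res step on a nonzero counter. If a completed phase $t$ contains a step that is not exact, then $S\le N_t-1$ just before $O_4$, and $N_{t+1}\le N_t$.

(a) Let $N^*$ be the maximum of $\sum_jc_j$ along the finite run of $M$. Consider a completed phase $t$ all of whose steps are exact. At a test on $c_j$, the branch $\ell^Z$ is exact only if $v_j=0$ and the branch $\ell^D$ is possible only if $v_j\ge1$. So until it enters $O$ the phase follows the run of $M$ from its start, with $(v_1,v_2,v_3)=(c_1,c_2,c_3)$ and $v_4=N_t-\sum_jc_j$ at the labels of $M$. It enters $O$ from an increment of $M$, and exactness of the reset at $O$ means $v_4=0$, that is, $\sum_jc_j=N_t$. The run of $M$ performs that increment, so $N_t+1\le N^*$, and $N_{t+1}\le N_t+1\le N^*$. Thus every completed phase satisfies $N_{t+1}\le N_t$ or $N_{t+1}\le N^*$. By induction $N_t\le N^*$ for all $t$, and $S\le N^*$ always.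

(b) We show that $(\ell_0,(0,0,0,N+1))$ is reachable from $(\ell_0,(0,0,0,N))$. Along the run of $M$ the sum $\sum_jc_j$ starts at $0$, changes by at most $1$ per step and is unbounded, so there is a first increment instruction met with $\sum_jc_j=N$. At all earlier increments $\sum_jc_j<N$, that is $v_4\ge1$, so $\mathcal L$ can follow $M$ by exact steps up to that instruction. There $v_4=0$; go to $O$, transfer counters $1,2,3$ to counter $4$ by exact steps, and execute $O_4$. Hence $(\ell_0,(0,0,0,N))$ is reachable for every $N$. Since $\ell_0$ carries an increment, one br step leads to $\ell_0^A$, a state of kind $\mathrm{dec}(4,\cdot)$, with $v_4=N$.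
\end{proof}

\section{The transducer $\mathcal A_M$}\label{sec:function}

Fix $k\ge18$ and write $k=2g+4+\iota$ with $\iota\in\{0,1\}$, so that $g\ge7$. We first work over alphabets $\Sigma_0,\Gamma_0$ that depend only on $k$, and code them in binary later. The output alphabet $\Gamma_0$ consists of
\[
x_1,\dots,x_g,\quad z_0,z_1,\quad d_1,d_2,\quad a,b,\bar b,\quad \theta_1,\theta_2,\theta_3,\quad \sharp,\quad \beta_1,\dots,\beta_{k-2}.
\]
The input alphabet $\Sigma_0$ consists of $\xi_1,\dots,\xi_g,\ \chi_1,\dots,\chi_g,\ \zeta,\tau,\omega,\gamma,\triangleright,0,1$ and the query letters
\[
[T_1],[T_2],[T_3],[U],[XD_1],[XD_2],[W_1],[W_2],[Y_1],[Y_2],[V],[Z'],[B_1],\dots,[B_{k-2}].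
\]

\subsection{Conventions}\label{sub:conv}

We describe transducers by \emph{named words}. Each state has a finite set of names, stored injectively in physical registers; registers that store no name hold $\varepsilon$. A transition gives each name of the new state a string over the names of the old state and output letters. A name whose update is not written keeps its content if it exists in both states and starts as $\varepsilon$ if it is new; names absent from the new state are dropped. If in every transition each old name is used at most once, counting the names that keep their content, then the updates of the physical registers are copyless, and the number of registers is the largest number of names in a state.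

Letters not listed for a state lead to a dead state, which has no output and is never left. A query letter keeps all registers and leads to a terminal state, determined by the source state and the query, whose output string is the one indicated; from a terminal state every letter leads to the dead state. Only terminal states have an output. The name $U$ and the query $[U]$ are present only if $\iota=1$; they occupy the one extra register available when $k$ is odd.

\subsection{The stages}

The states of $\mathcal A_M$ other than the dead and terminal ones are grouped in five stages (Figure~\ref{fig:stages}). Here $p$ ranges over the control states of $\mathcal L$, $\pi\in\{0,1\}$ and $1\le i\le g$.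

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[draw,rounded corners,align=center] (I) at (0,0) {$\mathrm{Init}$\\ {\small $\xi_i,\ \zeta,\ \tau$}};
\node[draw,rounded corners,align=center] (M) at (3.6,0) {$\mathrm{Main}(p,\pi)$\\ {\small $0,\ 1$}};
\node[draw,rounded corners,align=center] (W) at (8.2,0) {$\mathrm{Win}(p,\pi)$\\ {\small $\zeta,\ \omega,\ 0$}};
\node[draw,rounded corners,align=center] (A0) at (0,-2.2) {$\mathrm{Audit}_0(i)$\\ {\small $\gamma$}};
\node[draw,rounded corners,align=center] (A) at (5.9,-2.2) {$\mathrm{Audit}(i)$\\ {\small $\gamma$}};
\draw[->] (I) -- node[above] {$\triangleright$} (M);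
\draw[->] (M) to[bend left=12] node[above] {$0$ at a dec state} (W);
\draw[->] (W) to[bend left=12] node[below] {$1$} (M);
\draw[->] (I) -- node[left] {$\chi_i$} (A0);
\draw[->] (M) -- node[left=2pt] {$\chi_i$} (A);
\draw[->] (W) -- node[right=2pt] {$\chi_i$} (A);
\end{tikzpicture}
\caption{The five stages of the transducer $\mathcal A_M$. The letters inside a box keep the run in that stage, and the arrows are the letters that change the stage. Query letters and the dead state are not shown.}
\label{fig:stages}
\end{figure}

\begin{description}
\item[$\mathrm{Init}$] (the initial state). Names $X_1,\dots,X_g,Z,U,T_1,T_2,T_3$. On $\xi_i$: $X_i:=X_ix_i$. On $\zeta$: $Z:=Zz_0$. On $\tau$: $T_j:=T_j\theta_j$ for $j=1,2,3$, and $U:=U\sharp$. On $\triangleright$: go to $\mathrm{Main}(\ell_0,1)$. On $\chi_i$: go to $\mathrm{Audit}_0(i)$. The queries $[T_1],[T_2],[T_3],[U]$ output the word they name.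
\item[$\mathrm{Audit}_0(i)$.] Names $X_i,D_1,D_2,B_1,\dots,B_{k-2}$. On $\gamma$: $D_l:=D_ld_l$ for $l=1,2$ and $B_j:=B_j\beta_j$ for all $j$. The query $[XD_l]$ outputs $X_iD_l$, and $[B_j]$ outputs $B_j$.
\item[$\mathrm{Main}(p,\pi)$.] Names $X_1,\dots,X_g,Z,U,V_1,\dots,V_4$. If $p$ is $\mathrm{inc}(r,p')$, letter $0$ does $V_r:=V_ra$ and goes to $\mathrm{Main}(p',\pi)$. If $p$ is $\mathrm{res}(r,p')$, letter $0$ does $V_r:=\varepsilon$ and goes to $\mathrm{Main}(p',\pi)$. If $p$ is $\mathrm{br}(p',p'')$, letters $0$ and $1$ go to $\mathrm{Main}(p',\pi)$ and $\mathrm{Main}(p'',\pi)$. If $p$ is $\mathrm{dec}(r,p')$, letter $0$ goes to $\mathrm{Win}(p,\pi)$. For every $p$, halting or not, $\chi_i$ goes to $\mathrm{Audit}(i)$.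
\item[$\mathrm{Win}(p,\pi)$] for $p$ of kind $\mathrm{dec}(r,p')$. Names: those of $\mathrm{Main}$ and $E,Z',L,R$. On $\zeta$: $Z':=Z'z_\pi$. On $\omega$: $L:=Lb$, $R:=R\bar b$. On $0$: $E:=Ea$, $Z:=Z'$, and $Z',L,R:=\varepsilon$; go to $\mathrm{Win}(p,1-\pi)$. On $1$: $V_r:=E$, $Z:=Z'$; go to $\mathrm{Main}(p',1-\pi)$. On $\chi_i$: go to $\mathrm{Audit}(i)$. The query $[Y_1]$ outputs $LER$, $[Y_2]$ outputs $LV_rR$, $[V]$ outputs $V_r$, and $[Z']$, $[U]$ output $Z'$, $U$.
\item[$\mathrm{Audit}(i)$.] Names $X_i,Z,D_1,D_2,B_1,\dots,B_{k-3}$. On $\gamma$: as in $\mathrm{Audit}_0(i)$. The query $[W_l]$ outputs $X_iD_lZ$, and $[B_j]$ outputs $B_j$ for $j\le k-3$.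
\end{description}

In each transition every old name is used at most once. The numbers of names are $g+4+\iota$ in $\mathrm{Init}$, $k+1$ in both audits, $g+5+\iota$ in $\mathrm{Main}$, and $g+9+\iota\le 2g+5+\iota=k+1$ in $\mathrm{Win}$. So $\mathcal A_M$ is an SST with $k+1$ registers, computable from $M_0$. Put $f_M=[\![\mathcal A_M]\!]$.

The words $B_j$ make the audits tight: without them a transducer could drop all other words on $\chi_i$ and hold $X_i,Z,D_1,D_2$ separately. In $\mathrm{Audit}_0(i)$ they leave two registers for $X_iD_1$ and $X_iD_2$, which forces two copies of $X_i$. The words $T_1,T_2,T_3$ fill the remaining space in $\mathrm{Init}$, so that $Z$ cannot be written twice there. The bit $\pi$ makes the old word $Z$ and the new word $Z'$ powers of different letters.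

\subsection{Hits}

A \emph{window} is one stay in a state $\mathrm{Win}(p,\pi)$; it is ended by its letter $0$, which opens the next window, or by its letter $1$. Write $v_s=|V_s|$ for $1\le s\le4$ and $e=|E|$; these numbers do not change inside a window. A window for $p$ of kind $\mathrm{dec}(r,\cdot)$ is a \emph{hit} if $e=v_r$. An input is \emph{hit-free} if no window entered while reading it is a hit.

\begin{lemma}\label{lem:hits}
\begin{enumerate}
\item[(a)] If a hit-free input leads $\mathcal A_M$ to $\mathrm{Main}(p,\pi)$, then $(p,v)$ is reachable in $\mathcal L$. If an input leads to a window for $p$ of kind $\mathrm{dec}(r,\cdot)$ and no earlier window was a hit, then $(p,v)$ is reachable in $\mathcal L$ and $e\le v_r$.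
\item[(b)] For every reachable configuration $(p,v)$ of $\mathcal L$ there is $\alpha\in\{0,1\}^*$ such that $\triangleright\alpha$ is hit-free and leads $\mathcal A_M$ to $\mathrm{Main}(p,\pi)$, for some $\pi$, with counter values $v$.
\end{enumerate}
\end{lemma}

\begin{proof}
After $\triangleright$ the pair $(p,v)$ is the initial configuration of $\mathcal L$, and at inc, res and br states the letters $0,1$ act on $(p,v)$ as the steps of $\mathcal L$. At a state $p$ of kind $\mathrm{dec}(r,p')$ the successive windows have $e=0,1,2,\dots$, while $v$ is unchanged. If the windows before the one with value $e$ are not hits, then $v_r\notin\{0,\dots,e-1\}$, so $e\le v_r$. If that window is not a hit either and ends with letter $1$, then $e<v_r$ and the move to $p'$ with $v_r:=e$ is a legal dec step. This gives (a) by induction on the input. For (b), encode a legal dec step to the value $u<v_r$ by $0\,0^u\,1$; its windows have $e=0,\dots,u$, none equal to $v_r$.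
\end{proof}

\subsection{Binary output and the main proposition}

Let $\mathtt0,\mathtt1\in\Gamma$ be distinct letters and $\Gamma_0=\{\sigma_1,\dots,\sigma_\nu\}$. Define
\[
\varphi(\sigma_i)=\mathtt1^{\nu+1}\,\mathtt0\,\mathtt1^{i}\,\mathtt0\,\mathtt1^{\nu-i}\,\mathtt0
\]
and extend $\varphi$ to words by concatenation. The code words are distinct and have the common length $2\nu+4$. A competing transducer handles single bits and may cut code words anywhere, so we need code words to be recognizable without knowing where the decoding starts.

\begin{lemma}\label{lem:sync}
For $W\in\Gamma_0^*$ and $\sigma\in\Gamma_0$, every occurrence of $\varphi(\sigma)$ as a factor of $\varphi(W)$ is the image of an occurrence of the letter $\sigma$ in $W$.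
\end{lemma}

\begin{proof}
Every code word ends with $\mathtt0$, and its second and third blocks of $\mathtt1$'s have length at most $\nu$. So $\nu+1$ consecutive $\mathtt1$'s occur in $\varphi(W)$ only at the start of the image of a letter. An occurrence of $\varphi(\sigma)$ therefore starts there, has the length of that image, and equals it.
\end{proof}

Applying $\varphi$ to the output letters in the updates and output strings of an SST over $\Gamma_0$ gives an SST over $\Gamma$ with the same registers that computes the function composed with $\varphi$. In particular $\varphi\circ f_M$ is computed with $k+1$ registers.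

\begin{proposition}\label{prop:main}
\begin{enumerate}
\item[(A)] If $M$ halts, $\varphi\circ f_M$ is computed by an SST with at most $k$ registers.
\item[(B)] If $M$ does not halt, no SST with at most $k$ registers computes a partial function that agrees with $\varphi\circ f_M$ on the domain of $f_M$.
\end{enumerate}
\end{proposition}

\section{If $M$ halts, $k$ registers suffice}\label{sec:upper}

We prove (A). It suffices to construct an SST $\mathcal B$ over $\Gamma_0$ with $k$ registers that computes $f_M$. Let $N^*$ be as in Lemma~\ref{lem:lossy}(a). The state of $\mathcal B$ consists of the state of $\mathcal A_M$ and a \emph{mode}: mode $\mathsf X$ lasts until the first hit window ends, and mode $\mathsf Z$ lasts from then on. In the stages $\mathrm{Main}$ and $\mathrm{Win}$ of mode $\mathsf X$ the state also records the numbers $v_1,\dots,v_4$ and, in a window, $e$. By Lemma~\ref{lem:hits}(a) these numbers are at most $N^*$, so there are finitely many states. This is the only use of the hypothesis that $M$ halts. In mode $\mathsf X$, whether a window is a hit is known from the state at the moment it is entered.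

Table~\ref{tab:names} lists the names of $\mathcal B$; the conventions of Section~\ref{sub:conv} apply. The following invariant relates them to the words of $\mathcal A_M$ after the same input. A name that also exists in $\mathcal A_M$ holds the same word; further
\begin{equation}\label{eq:inv}
X_i'=X_i,\quad Z''=Z',\quad \tilde Z=Z,\quad Y=La^eR,\quad G_l=X_iD_l,\quad K_l=D_lZ,
\end{equation}
where the right-hand sides are words of $\mathcal A_M$; and in mode $\mathsf X$ the words $V_s$ and $E$ of $\mathcal A_M$ equal $a^{v_s}$ and $a^e$ for the numbers recorded in the state.

\begin{table}[ht]
\centering
\begin{tabular}{lllc}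
\hline
mode & stage & names ($i$ ranges over $1,\dots,g$ outside the audits) & number\\
\hline
$\mathsf X$ & $\mathrm{Init}$ & $X_i,X_i',Z,U,\ T_1,T_2,T_3$ & $k$\\
$\mathsf X$ & $\mathrm{Audit}_0(i)$ & $G_1,G_2,\ B_1,\dots,B_{k-2}$ & $k$\\
$\mathsf X$ & $\mathrm{Main}$ & $X_i,X_i',Z,U$ & $k-3$\\
$\mathsf X$ & $\mathrm{Win}$, not a hit & $X_i,X_i',Z,U,\ Z',L,R$ & $k$\\
$\mathsf X$ & $\mathrm{Win}$, hit & $X_i,X_i',Z,U,\ Z',Z'',Y$ & $k$\\
$\mathsf X$ & $\mathrm{Audit}(i)$ & $G_1,G_2,Z,\ B_1,\dots,B_{k-3}$ & $k$\\
$\mathsf Z$ & $\mathrm{Main}$ & $X_i,Z,\tilde Z,U,\ V_1,\dots,V_4$ & $g+6+\iota$\\
$\mathsf Z$ & $\mathrm{Win}$ & $X_i,Z,\tilde Z,U,\ V_1,\dots,V_4,\ E,Z',Z'',L,R$ & $g+11+\iota$\\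
$\mathsf Z$ & $\mathrm{Audit}(i)$ & $X_i,K_1,K_2,\ B_1,\dots,B_{k-3}$ & $k$\\
\hline
\end{tabular}
\caption{The names used by the transducer $\mathcal B$ in each mode and stage, where $k=2g+4+\iota$ and $U$ counts as $\iota$ names.}
\label{tab:names}
\end{table}

All numbers in the table are at most $k$. For the window of mode $\mathsf Z$ this is the inequality $g+11+\iota\le2g+4+\iota$, which holds if and only if $g\ge7$; this is where $k\ge18$ is needed.

\paragraph{Mode $\mathsf X$, initial stage and audits.} In $\mathrm{Init}$, $\xi_i$ appends $x_i$ to both $X_i$ and $X_i'$; the letters $\zeta,\tau,\triangleright$ and the queries act as in $\mathcal A_M$, and $\triangleright$ records $v=(0,0,0,0)$. From any state of mode $\mathsf X$ where $\chi_i$ is allowed, it does $G_1:=X_i$, $G_2:=X_i'$ and enters the audit. In both audits $\gamma$ does $G_l:=G_ld_l$ and $B_j:=B_j\beta_j$. The query $[XD_l]$ outputs $G_l$, $[W_l]$ outputs $G_lZ$, and $[B_j]$ outputs $B_j$.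

\paragraph{Mode $\mathsf X$, $\mathrm{Main}$.} At inc, res and br states the letters $0,1$ change only the state. At $p$ of kind $\mathrm{dec}(r,\cdot)$, letter $0$ records $e=0$ and enters a window, which is a hit if $v_r=0$; in either case its three new names start as $\varepsilon$.

\paragraph{Mode $\mathsf X$, window with $e\ne v_r$.} The letters $\zeta,\omega$ act as in $\mathcal A_M$. The queries $[Y_1],[Y_2],[V],[Z'],[U]$ output $La^eR$, $La^{v_r}R$, $a^{v_r}$, $Z'$, $U$, where the powers of $a$ are constants read from the state. Letter $1$ does $Z:=Z'$, records $v_r:=e$ and goes to $\mathrm{Main}$. Letter $0$ records $e+1$ in place of $e$ and does $Z:=Z'$, $Z':=\varepsilon$; if $e+1\ne v_r$ it also does $L,R:=\varepsilon$, and if $e+1=v_r$ it enters the hit window with $Z'':=\varepsilon$ and $Y:=a^{e+1}$, dropping $L$ and $R$.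

\paragraph{Mode $\mathsf X$, window with $e=v_r$.} On entry $Y=a^e$. Letter $\zeta$ appends $z_\pi$ to both $Z'$ and $Z''$, and $\omega$ does $Y:=bY\bar b$; since $L\in b^*$ in $\mathcal A_M$, this preserves $Y=La^eR$. Both $[Y_1]$ and $[Y_2]$ output $Y$, which is correct because $E=V_r=a^e$. The queries $[V],[Z'],[U]$ output $a^{v_r}$, $Z'$, $U$. The letter that ends the window enters mode $\mathsf Z$, does $Z:=Z'$ and $\tilde Z:=Z''$, drops $Y$ and all $X_i'$, and writes the counters into registers as constants. On letter $0$: $V_s:=a^{v_s}$ for all $s$, $E:=a^{e+1}$, and $Z',Z'',L,R:=\varepsilon$; go to the window of mode $\mathsf Z$. On letter $1$: $V_r:=a^e$ and $V_s:=a^{v_s}$ for $s\ne r$; go to $\mathrm{Main}$ of mode $\mathsf Z$.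

\paragraph{Mode $\mathsf Z$.} In $\mathrm{Main}$ the letters $0,1$ act as in $\mathcal A_M$; on entry to a window $E,Z',Z'',L,R$ start as $\varepsilon$. In a window, $\zeta$ appends $z_\pi$ to both $Z'$ and $Z''$, while $\omega$ and the queries act as in $\mathcal A_M$. Letter $0$ does $E:=Ea$, $Z:=Z'$, $\tilde Z:=Z''$ and $Z',Z'',L,R:=\varepsilon$. Letter $1$ does $V_r:=E$, $Z:=Z'$, $\tilde Z:=Z''$ and goes to $\mathrm{Main}$. Letter $\chi_i$ does $K_1:=Z$, $K_2:=\tilde Z$ and enters $\mathrm{Audit}(i)$. There $\gamma$ does $K_l:=d_lK_l$ and $B_j:=B_j\beta_j$; since $D_l\in d_l^*$, prepending $d_l$ preserves $K_l=D_lZ$. The query $[W_l]$ outputs $X_iK_l$, and $[B_j]$ outputs $B_j$.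

\medskip
In each of these transitions every old name is used at most once, and whenever the content of a name is moved to another name, the first name is reset or dropped. Each transition preserves the invariant, and by \eqref{eq:inv} each output string evaluates to the output of $\mathcal A_M$. As $\mathcal B$ and $\mathcal A_M$ reach terminal states on the same inputs, $[\![\mathcal B]\!]=f_M$. This proves (A).

\section{If $M$ does not halt, $k$ registers do not suffice}\label{sec:lower}

We prove (B). Suppose that $M$ does not halt and that $\mathcal B$ is an SST with at most $k$ registers, input alphabet $\Sigma_0$ and output alphabet $\Gamma$, agreeing with $\varphi\circ f_M$ on the domain of $f_M$. After adding registers that are always updated to $\varepsilon$ and never used, $\mathcal B$ has exactly $k$ registers. Nothing is known about how $\mathcal B$ organizes its data. We classify its registers by the code words they contain, show that each possible query forces a register of a certain class, and count. Let $c$ be such that, for each state and letter, the update strings contain at most $c$ output symbols in total, and each output string $F(q)$ contains at most $c$ output symbols.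

\subsection{Flow of contents}

For an input $u$, a \emph{register after $u$} is a register of $\mathcal B$ together with its content after $\mathcal B$ has read $u$; the same symbol denotes the content. Composing the updates along a further word $s$ writes each register after $us$ as a string over the registers after $u$ and output symbols. A register $y$ after $u$ \emph{flows into} a register $y'$ after $us$ if its name appears in the string for $y'$. Induction on $|s|$ gives the following facts.
\begin{enumerate}
\item[(F1)] If $y$ flows into $y'$, then $y$ is a factor of $y'$.
\item[(F2)] Each register after $u$ appears at most once in total in the strings for the registers after $us$. In particular, registers after $u$ that flow into distinct registers after $us$ are distinct.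
\item[(F3)] The string for a register after $us$ contains at most $c|s|$ output symbols.
\item[(F4)] If $y$ after $u$ flows into $y''$ after $uss'$, then $y$ flows into some $y'$ after $us$ that flows into $y''$.
\end{enumerate}
In the same way, for a query letter $[Q]$ the output on $u[Q]$ is a concatenation of distinct registers after $u$ and at most $2c$ output symbols, at most $c$ from the last update and at most $c$ from the output string. These registers are said to be \emph{used by $[Q]$ after $u$}; they are factors of the output.

\subsection{Counting code words}

For $W\in\Gamma_0^*$ let $|W|_\sigma$ be the number of letters $\sigma$ in $W$. For $y\in\Gamma^*$ let $\|y\|_\sigma$ be the number of occurrences of the factor $\varphi(\sigma)$ in $y$. We say that $y$ \emph{contains} $\sigma$ if $\|y\|_\sigma\ge1$, and $\operatorname{supp}(y)$ is the set of letters of $\Gamma_0$ that $y$ contains. If $y$ is a factor of $y'$, then $\operatorname{supp}(y)\subseteq\operatorname{supp}(y')$. By Lemma~\ref{lem:sync}, $\|\varphi(W)\|_\sigma=|W|_\sigma$, so every factor of $\varphi(W)$ contains only letters of $W$.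

\begin{lemma}[sandwich]\label{lem:sandwich}
Let $\sigma',\sigma,\sigma''\in\Gamma_0$ be distinct and let $y$ be a factor of $\varphi(\sigma'^{\,i}\sigma^h\sigma''^{\,j})$ that contains $\sigma'$ and $\sigma''$. Then $\|y\|_\sigma=h$.
\end{lemma}

\begin{proof}
Fix an occurrence of $y$. The letters of $W=\sigma'^{\,i}\sigma^h\sigma''^{\,j}$ whose images lie completely inside it form a factor $W'$ of $W$, and by Lemma~\ref{lem:sync} these images are all the code words occurring in $y$. So $W'$ has a letter $\sigma'$ and a letter $\sigma''$, hence includes the whole block $\sigma^h$, and $\|y\|_\sigma=|W'|_\sigma=h$.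
\end{proof}

Concatenation can create code words that were in none of the pieces, but only few. Put
\[
\lambda(n)=k+cn,\qquad \kappa=\lambda(2),\qquad \eta=\kappa+1,\qquad H=\eta+2k+1,\qquad m=\kappa+2\lambda(H)+1 .
\]
The function $\lambda$ is nondecreasing; $\lambda(n)$ bounds the number of code words that can be created in one register along $n$ input letters.

\begin{lemma}\label{lem:cut}
Let $\sigma\in\Gamma_0$.
\begin{enumerate}
\item[(a)] If a factor $y$ of some $\varphi(W)$ is a concatenation, in some order, of at most $k$ words $y_1,y_2,\dots$ and $t$ single symbols, then $\|y\|_\sigma\le\sum_j\|y_j\|_\sigma+k+t$.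
\item[(b)] If $f_M(u[Q])=W$, then $\sum\|y\|_\sigma\ge|W|_\sigma-\kappa$, the sum ranging over the registers used by $[Q]$ after $u$. In particular, if $|W|_\sigma\ge\eta$, some used register contains $\sigma$.
\item[(c)] If $f_M(u[Q])=\sigma^j$ with $j\ge\eta$, some register after $u$ has support $\{\sigma\}$.
\item[(d)] If a register $y'$ after $us$ is a factor of some $\varphi(W)$ and $\|y'\|_\sigma>\lambda(|s|)$, then some register after $u$ that flows into $y'$ contains $\sigma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are at most $k+t$ pieces, so fewer than $k+t$ cuts between consecutive pieces. By Lemma~\ref{lem:sync} the occurrences of $\varphi(\sigma)$ in $y$ are pairwise disjoint, so each cut lies in the interior of at most one of them. An occurrence with no cut in its interior lies inside one piece, and this piece is some $y_j$ because code words have length greater than $1$.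
(b) Apply (a) to $y=\varphi(W)$ with $t\le2c$.
(c) The register given by (b) is a factor of $\varphi(\sigma^j)$.
(d) Apply (a) to the string for $y'$, with $t\le c|s|$ by (F3).
\end{proof}

\paragraph{Types.} A word $y\in\Gamma^*$ has
\begin{itemize}
\item \emph{type $\sigma$}, for $\sigma\in\{x_1,\dots,x_g,z_0,z_1\}$, if $\sigma\in\operatorname{supp}(y)\subseteq\{\sigma,d_1,d_2\}$;
\item \emph{type $\sigma$}, for $\sigma\in\{a,\sharp,\theta_1,\theta_2,\theta_3\}$, if $\operatorname{supp}(y)=\{\sigma\}$;
\item \emph{type $\mathbf b$} if $\operatorname{supp}(y)\subseteq\{a,b,\bar b\}$ and $y$ contains $b$ or $\bar b$.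
\end{itemize}
The conditions on the support exclude one another, so a register has at most one type. The letters $d_1,d_2$ are tolerated in the first kind because $\mathcal B$ is free to attach some of them to its copies of $X_i$ or $Z$ before any audit starts.

\subsection{What windows and audits force}

The first lemma is Example~\ref{ex:hit} in the presence of other registers.

\begin{lemma}\label{lem:window}
Let $u$ lead $\mathcal A_M$ to a window that is not a hit, with $L=b^\eta$ and $R=\bar b^\eta$. Then at least two registers after $u$ have type $\mathbf b$.
\end{lemma}

\begin{proof}
The queries $[Y_1]$ and $[Y_2]$ have outputs $\varphi(b^\eta a^e\bar b^\eta)$ and $\varphi(b^\eta a^{v_r}\bar b^\eta)$ with $e\ne v_r$. By Lemma~\ref{lem:cut}(b) each of them uses a register containing $b$ and a register containing $\bar b$. As factors of these outputs, all such registers have type $\mathbf b$. If a single register $K$ had type $\mathbf b$, it would contain $b$ and $\bar b$ and be used by both queries. Lemma~\ref{lem:sandwich} would give $\|K\|_a=e$ and $\|K\|_a=v_r$.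
\end{proof}

\begin{lemma}\label{lem:audit0}
Let $u$ lead $\mathcal A_M$ to $\mathrm{Init}$ with $X_i=x_i^m$. Then at least two registers after $u$ have type $x_i$.
\end{lemma}

\begin{proof}
Let $s=\chi_i\gamma^\eta$, so $|s|\le H$. After $us$ the queries $[B_j]$, $j\le k-2$, give by Lemma~\ref{lem:cut}(c) registers $S_j$ with support $\{\beta_j\}$. For $l=1,2$ the query $[XD_l]$ has output $\varphi(x_i^md_l^{\,\eta})$ and uses, by Lemma~\ref{lem:cut}(b), a register $G_l$ with $d_l\in\operatorname{supp}(G_l)\subseteq\{x_i,d_l\}$. The supports show that $S_1,\dots,S_{k-2},G_1,G_2$ are distinct, so these are all $k$ registers. Every one of them other than $G_l$ contains a letter that does not occur in $x_i^md_l^{\,\eta}$, so $[XD_l]$ uses only $G_l$. Lemma~\ref{lem:cut}(b) gives $\|G_l\|_{x_i}\ge m-\kappa>\lambda(H)\ge\lambda(|s|)$. By Lemma~\ref{lem:cut}(d) some register after $u$ flows into $G_l$ and contains $x_i$; by (F1) its support lies in $\{x_i,d_l\}$, so it has type $x_i$. The registers found for $l=1$ and $l=2$ are distinct by (F2).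
\end{proof}

The next lemma is the lower bound for Example~\ref{ex:schemes}: either $X_i$ or $Z$ is stored twice. It has two features that need a word. First, $\mathcal B$ might gamble on the length of the audit and hold a word such as $x_i^md_1^{\,h}z^{m'}$ in one register beforehand; we choose $h$ after looking at the registers, so that the gamble fails. Second, the two copies of $Z$ are located not at the time of the audit but at an earlier time $u_0$, which in the application is the time at which $Z$ had just been written and space was scarce. This works if $Z$ is too long to be rewritten from constants in the meantime.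

\begin{lemma}\label{lem:audit}
Let $u=u_0u_1$ lead $\mathcal A_M$ to a window with $X_i=x_i^m$ and $Z=z^{m'}$, where $z\in\{z_0,z_1\}$ and $m'>\kappa+2\lambda(|u_1|+H)$. Then
\begin{enumerate}
\item[(a)] some register after $u$ has type $z$;
\item[(b)] at least two registers after $u$ have type $x_i$, or at least two registers after $u_0$ have type $z$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $x=x_i$. At most $2k$ numbers are of the form $\|y\|_{d_1}$ or $\|y\|_{d_2}$ with $y$ a register after $u$. Choose $h\in\{\eta,\dots,\eta+2k\}$ different from all of them and let $s=\chi_i\gamma^h$, so $|s|\le H$. After $us$ the query $[B_j]$ has output $\varphi(\beta_j^h)$ for $j\le k-3$, and $[W_l]$ has output $\varphi(W_l)$ with $W_l=x^md_l^{\,h}z^{m'}$. The choice of $h$ gives: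
\begin{quote}
$(\ast)$ \emph{If a register $y$ after $u$ flows into a register used by $[W_l]$ after $us$, then $\operatorname{supp}(y)\subseteq\{x,d_l\}$ or $\operatorname{supp}(y)\subseteq\{d_l,z\}$.}
\end{quote}
Indeed $y$ is a factor of $\varphi(W_l)$, and if it contained both $x$ and $z$, Lemma~\ref{lem:sandwich} would give $\|y\|_{d_l}=h$.

By Lemma~\ref{lem:cut}(c) and (b) there are, after $us$, registers $S_1,\dots,S_{k-3}$ with supports $\{\beta_j\}$ and, for $l=1,2$, a register $G_l$ used by $[W_l]$ with $d_l\in\operatorname{supp}(G_l)\subseteq\{x,d_l,z\}$. The supports show that these $k-1$ registers are distinct. Let $G_0$ be the remaining register. The query $[W_l]$ can use only $G_l$ and $G_0$, since every other register contains a letter that does not occur in $W_l$.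

(a) By Lemma~\ref{lem:cut}(b), one of the at most two registers used by $[W_1]$ contains $z$ at least $(m'-\kappa)/2>\lambda(H)$ times. By Lemma~\ref{lem:cut}(d) a register after $u$ flows into it and contains $z$, and by $(\ast)$ that register has type $z$.

(b) By Lemma~\ref{lem:cut}(b), for $l=1,2$ some $\hat G_l\in\{G_l,G_0\}$ is used by $[W_l]$ and satisfies $\|\hat G_l\|_x\ge(m-\kappa)/2>\lambda(H)$.

Suppose $\hat G_1\ne\hat G_2$. By Lemma~\ref{lem:cut}(d) a register after $u$ flows into $\hat G_l$ and contains $x$; by $(\ast)$ it has type $x$. The two registers so obtained are distinct by (F2).

Suppose $\hat G_1=\hat G_2$. Then both equal $G_0$, which is used by both queries and contains $x$. If $G_0$ contained $z$, Lemma~\ref{lem:sandwich} applied to $\varphi(W_1)$ would give $\|G_0\|_{d_1}=h\ge1$, which is impossible for a factor of $\varphi(W_2)$. So $\|G_0\|_z=0$, and Lemma~\ref{lem:cut}(b) gives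
\[
\|G_l\|_z\ge m'-\kappa>\lambda(|u_1|+H)\ge\lambda(|u_1s|)\qquad(l=1,2).
\]
By Lemma~\ref{lem:cut}(d), applied to the prefix $u_0$, some register $y_l$ after $u_0$ flows into $G_l$ and contains $z$. By (F4) it flows into a register $y$ after $u$ that flows into $G_l$. By (F1) $y$ contains $z$, so $(\ast)$ gives $\operatorname{supp}(y_l)\subseteq\operatorname{supp}(y)\subseteq\{d_l,z\}$, and $y_l$ has type $z$. Since $G_1\ne G_2$, (F2) gives $y_1\ne y_2$.
\end{proof}

\subsection{The input word and the induction}

By Lemma~\ref{lem:lossy}(b) there is a reachable configuration $(p,v)$ of $\mathcal L$ with $p$ of kind $\mathrm{dec}(r,\cdot)$ and $v_r\ge\eta$. This is the only use of the hypothesis that $M$ does not halt; note that $\eta$ depends on $\mathcal B$. Take $\alpha$ as in Lemma~\ref{lem:hits}(b). The word $\triangleright\alpha0$ ends by entering the window of $p$ with $e=0\ne v_r$, so it is hit-free. Let $n\ge1$ be the number of windows it enters, and factor it as $\alpha_1\alpha_2\cdots\alpha_n$, where $\alpha_t$ ends with the letter that enters the $t$-th window. We pad the initial stage and every window: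
\[
w=\xi_1^m\cdots\xi_g^m\,\zeta^{m_0}\tau^\eta\;\;\alpha_1\,\zeta^{m_1}\omega^\eta\;\;\alpha_2\,\zeta^{m_2}\omega^\eta\;\cdots\;\alpha_n\,\zeta^{m_n}\omega^\eta .
\]
The inserted letters change neither the control state nor the counters, so the windows remain the same and none is a hit. Let $P_0$ be the prefix of $w$ ending with $\tau^\eta$ and, for $1\le t\le n$, let $P_t$ be the prefix ending with the $t$-th block $\omega^\eta$. To meet the hypothesis of Lemma~\ref{lem:audit}, the exponents are chosen from the last to the first:
\[
m_n=\eta,\qquad m_t=\kappa+2\lambda(\Delta_t+H)+1\quad(t=n-1,\dots,0),
\]
where $\Delta_t=|P_{t+1}|-|P_t|=|\alpha_{t+1}|+m_{t+1}+\eta$.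

Let $z(t)=z_{t\bmod2}$. The stage $\mathrm{Init}$ writes $z_0$, the first window has $\pi=1$, and $\pi$ flips at the end of each window; so the block $\zeta^{m_t}$ writes the letter $z(t)$. After $P_t$ with $t\ge1$, the transducer $\mathcal A_M$ is in the $t$-th window with
\[
X_i=x_i^m,\quad Z=z(t-1)^{m_{t-1}},\quad Z'=z(t)^{m_t},\quad L=b^\eta,\quad R=\bar b^\eta,\quad U=\sharp^\eta .
\]

The following lemma says that $\mathcal B$ never escapes from scheme $\mathsf X$ along $w$.

\begin{lemma}\label{lem:induction}
The following statements hold.
\begin{enumerate}
\item[$(\mathrm I_t)$] For $0\le t<n$: after $P_t$ at most one register has type $z(t)$.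
\item[$(\mathrm{II}_t)$] For $1\le t\le n$: after $P_t$ there are at least two registers of type $x_i$ for every $i$, at least one of type $z(t-1)$, at least two of type $\mathbf b$, and at least $\iota$ of type $\sharp$.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove $(\mathrm I_0)$, then $(\mathrm I_{t-1})\Rightarrow(\mathrm{II}_t)$ for $1\le t\le n$, and $(\mathrm{II}_t)\Rightarrow(\mathrm I_t)$ for $1\le t<n$.

$(\mathrm I_0)$. After $P_0$, Lemma~\ref{lem:audit0} gives $2g$ registers of the types $x_1,\dots,x_g$. The queries $[T_1],[T_2],[T_3],[U]$ have outputs $\varphi(\theta_j^\eta)$ and $\varphi(\sharp^\eta)$, so Lemma~\ref{lem:cut}(c) gives $3+\iota$ registers of the types $\theta_1,\theta_2,\theta_3,\sharp$. Only $k-(2g+3+\iota)=1$ register remains for the type $z_0=z(0)$.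

$(\mathrm I_{t-1})\Rightarrow(\mathrm{II}_t)$. Type $\sharp$ comes from the query $[U]$ and Lemma~\ref{lem:cut}(c), and type $\mathbf b$ from Lemma~\ref{lem:window}. For each $i$ apply Lemma~\ref{lem:audit} with $u=P_t$, $u_0=P_{t-1}$, $|u_1|=\Delta_{t-1}$, $z=z(t-1)$ and $m'=m_{t-1}$. Part (a) gives the register of type $z(t-1)$. In part (b) the second alternative contradicts $(\mathrm I_{t-1})$, so there are two registers of type $x_i$.

$(\mathrm{II}_t)\Rightarrow(\mathrm I_t)$. The registers listed in $(\mathrm{II}_t)$ number at least $2g+1+2+\iota=k-1$, and their types differ from $z(t)$ because $z(t)\ne z(t-1)$.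
\end{proof}

Now consider the registers after $w=P_n$. By $(\mathrm{II}_n)$ at least $k-1$ of them have one of the types $x_i$, $z(n-1)$, $\mathbf b$, $\sharp$. The query $[Z']$ has output $\varphi(z(n)^\eta)$, so by Lemma~\ref{lem:cut}(c) some register has support $\{z(n)\}$ and hence type $z(n)$. The query $[V]$ has output $\varphi(a^{v_r})$ with $v_r\ge\eta$, so some register has type $a$. This makes at least $k+1$ distinct registers, a contradiction. This proves (B), and with it Proposition~\ref{prop:main}.

The argument does not apply to the transducer of Section~\ref{sec:upper}, and one sees where. That transducer has the powers $a^{v_r}$ among its constants, so its $\eta$ exceeds every counter value on hit-free inputs and the query $[V]$ forces nothing; and in a hit window Lemma~\ref{lem:window} fails, $(\mathrm I_t)$ is lost, and the second alternative of Lemma~\ref{lem:audit}(b) takes over.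

\section{Proof of the theorem, and consequences}\label{sec:proof}

It remains to code the input alphabet. Let $\mathtt0,\mathtt1\in\Sigma$ be distinct letters, choose $j$ with $2^j\ge|\Sigma_0|$ and an injective map $\psi\colon\Sigma_0\to\{\mathtt0,\mathtt1\}^j$, and extend $\psi$ to words; the extension is injective because all code words have length $j$.

\begin{lemma}\label{lem:input}
\begin{enumerate}
\item[(a)] From an SST $\mathcal A$ with input alphabet $\Sigma_0$ one can compute an SST $\mathcal A'$ with input alphabet $\Sigma$ and the same registers such that $[\![\mathcal A']\!]\circ\psi=[\![\mathcal A]\!]$ and $[\![\mathcal A']\!]$ is undefined outside $\psi(\Sigma_0^*)$.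
\item[(b)] For every SST $\mathcal B'$ with input alphabet $\Sigma$ there is an SST with input alphabet $\Sigma_0$ and the same registers that computes $[\![\mathcal B']\!]\circ\psi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Collect each block of $j$ letters in the state, leaving the registers unchanged and giving no output inside a block, and perform the transition of $\mathcal A$ at the end of the block. Blocks outside $\psi(\Sigma_0)$ and letters other than $\mathtt0,\mathtt1$ lead to a dead state.
(b) Keep the states and the output function. On $\sigma$, move to the state reached along $\psi(\sigma)$ and apply the composition of the $j$ updates, which is copyless by (F2).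
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Hardness.} From a two-counter machine $M_0$ compute $M$, $\mathcal L_M$ and $\mathcal A_M$, apply $\varphi$ to the constants of $\mathcal A_M$, and apply Lemma~\ref{lem:input}(a). The result is an SST $\mathcal A'$ over $\Sigma,\Gamma$ with $k+1$ registers. It computes the function $f'$ given by $f'(\psi(w))=\varphi(f_M(w))$ for $w$ in the domain of $f_M$ and undefined elsewhere. If $M_0$ halts, Proposition~\ref{prop:main}(A) and Lemma~\ref{lem:input}(a) give an SST with at most $k$ registers for $f'$. Conversely, an SST over $\Sigma,\Gamma$ with at most $k$ registers for $f'$ yields by Lemma~\ref{lem:input}(b) one for $\varphi\circ f_M$. Section~\ref{sec:lower} places no restriction on the letters of $\Gamma$ that it uses, so $M_0$ halts by Proposition~\ref{prop:main}(B). Thus $M_0\mapsto\mathcal A'$ reduces the halting problem for two-counter machines to our problem, which is therefore undecidable and $\Sigma^0_1$-hard.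

\emph{Membership in $\Sigma^0_1$.} Enumerate all SSTs over $\Sigma,\Gamma$ with at most $k$ registers, test each for equivalence with $\mathcal A$ \cite{AC}, and accept when a test succeeds.
\end{proof}

\begin{remark}[no computable size bound]\label{rem:size}
Fix $k\ge18$ and alphabets as in Theorem~\ref{thm:main}. There is no computable function $s$ such that every SST $\mathcal A$ that is equivalent to some SST with at most $k$ registers is equivalent to one with at most $k$ registers and total size at most $s(|\mathcal A|)$. Otherwise one could decide the problem by testing the finitely many candidates up to that size for equivalence. Likewise the minimal number of registers is not a computable function of $\mathcal A$, since comparing it with $k$ would decide the problem.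
\end{remark}

\begin{remark}[total functions]\label{rem:total}
Theorem~\ref{thm:main} also holds for SSTs that define total functions. Let $f''$ extend $f'$ by the value $\varepsilon$ wherever $f'$ is undefined. Giving the output $\varepsilon$ to all states without output turns an SST for $f'$ into one for $f''$ with the same registers. This provides the input SST with $k+1$ registers and, if $M$ halts, an equivalent one with at most $k$. If $M$ does not halt, an SST with at most $k$ registers for $f''$ would yield, by Lemma~\ref{lem:input}(b), one that agrees with $\varphi\circ f_M$ on the domain of $f_M$, contradicting Proposition~\ref{prop:main}(B). This is why (B) is stated for agreement on the domain only.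
\end{remark}

\begin{remark}[scope]\label{rem:scope}
The bound $18$ is not claimed to be optimal. The fixed values $1\le k\le17$ and one-letter alphabets are not settled here. They do not affect the answer to the register minimization problem, in which $k$ is part of the input.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AC}
Alur and \v{C}ern\'y, POPL 2011.

\bibitem{Minsky}
Minsky, 1967.

\bibitem{thesis}
\emph{Regular Programming Over Data Streams},
\texttt{http://www.cis.upenn.edu/\textasciitilde{}alur/mukund-thesis.pdf}.

\end{thebibliography}
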